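
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The first eigenvalue of the linearization at singular solutions of $-\Delta u=\lambda f(u)$}


\begin{abstract}
Let $f$ be positive, increasing, convex and superlinear, and let $u\in H^1_0(\Omega)$ be an unbounded solution of $-\Delta u=\lambda f(u)$ in a smooth bounded domain $\Omega\subset\mathbf R^n$. If $u$ is not the extremal solution, the generalized first eigenvalue $\mu(u)$ of $-\Delta-\lambda f'(u)$ is negative, and it has been asked whether it must be $-\infty$. We show that the answer depends only on the dimension. For $n\ge10$ it is no: in suitable balls there are non-extremal singular energy solutions with $-2(n-2)\le\mu<0$. For $n\le9$ it is yes, for every $\Omega$ and $f$: an energy solution with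 $\mu>-\infty$ is H\"older continuous up to the boundary.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\Omega\subset\mathbf R^n$ be a bounded domain with smooth boundary, and let
\begin{equation}\label{hyp}
f:[0,\infty)\to(0,\infty)\ \text{ be continuous, increasing and convex, with }\ \lim_{s\to\infty}\frac{f(s)}s=\infty .
\end{equation}
For $\lambda>0$ consider
\begin{equation*}
(E_\lambda)\qquad\qquad -\Delta u=\lambda f(u)\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega .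
\end{equation*}
Put $\delta(x)=\operatorname{dist}(x,\partial\Omega)$. A \emph{weak solution} is a function $u\ge0$ with $u\in L^1(\Omega)$, $f(u)\,\delta\in L^1(\Omega)$ and
\[
-\int_\Omega u\,\Delta\zeta=\lambda\int_\Omega f(u)\,\zeta\qquad\text{for all }\zeta\in C^2(\overline\Omega)\text{ with }\zeta=0\text{ on }\partial\Omega .
\]
It is an \emph{energy solution} if $u\in H^1_0(\Omega)$, and it is \emph{singular} if $u\notin L^\infty(\Omega)$.

The stability of a solution is measured by the quadratic form of the linearized operator $-\Delta-\lambda f'(u)$, where $f'$ always denotes the right derivative of the convex function $f$. The \emph{generalized first eigenvalue} is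
\[
\mu(u)=\inf_{0\ne\varphi\in H^1_0(\Omega)}\frac{\int_\Omega|\nabla\varphi|^2-\lambda\int_\Omega f'(u)\varphi^2}{\int_\Omega\varphi^2}\in[-\infty,\infty).
\]
Since $f'(u)$ may be unbounded, $\int f'(u)\varphi^2=\infty$ is possible, and so is $\mu=-\infty$. For bounded $u$ the potential is bounded and $\mu$ is finite.

We use two known facts. First, there is $\lambda^*\in(0,\infty)$ such that $(E_\lambda)$ has a bounded minimal solution $\underline u_\lambda$ for $0<\lambda<\lambda^*$ and no weak solution for $\lambda>\lambda^*$; the limit $u^*=\lim_{\lambda\uparrow\lambda^*}\underline u_\lambda$ is a weak solution of $(E_{\lambda^*})$, the \emph{extremal solution}. Second, stability singles it out among singular energy solutions: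
\begin{equation}\label{char}
\text{a singular energy solution $u$ of $(E_\lambda)$ is extremal ($\lambda=\lambda^*$, $u=u^*$) if and only if }\mu(u)\ge0 .
\end{equation}
Hence every other singular energy solution has $\mu<0$. Problem~8 of \cite{BV} asks whether one can prove that these solutions even have $\mu=-\infty$.

Scaling suggests that they do. Suppose that the potential $\lambda f'(u)$ equals $A|x|^{-2}$ near a singular point. Then $\int|\nabla\varphi|^2$ and $\int A|x|^{-2}\varphi^2$ scale in the same way. If some $\varphi$ supported near the singularity makes the form negative, then passing from $\varphi$ to $\varphi(x/t)$ and letting $t\downarrow0$ multiplies the quotient by $t^{-2}$, and $\mu=-\infty$. So, in this model, instability \emph{at the singularity} is always infinite. But the argument says nothing about a negative direction that is not concentrated at the singularity, and the true answer is decided by whether a singularity can be stable by itself.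

\subsection{Results}

\begin{theorem}\label{thmA}
For every $n\ge10$ there are a ball $\Omega\subset\mathbf R^n$, a function $f\in C^1$ satisfying \eqref{hyp}, and a singular energy solution $u$ of $(E_1)$ with $-2(n-2)\le\mu(u)<0$. In particular $u$ is not extremal and $\mu(u)\ne-\infty$.
\end{theorem}

\begin{theorem}\label{thmB}
Let $n\le9$, let $\Omega\subset\mathbf R^n$ be a bounded domain with smooth boundary, and let $f\ge0$ be continuous, increasing and convex on $[0,\infty)$. If $u$ is an energy solution of $(E_\lambda)$ with $\mu(u)>-\infty$, then $u\in C^{0,\alpha}(\overline\Omega)$ for some $\alpha>0$. Hence for energy solutions $u\in L^\infty(\Omega)$ if and only if $\mu(u)>-\infty$, and every singular energy solution has $\mu=-\infty$.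
\end{theorem}

Here energy solutions and $\mu$ are defined as above; neither $f(0)>0$ nor superlinearity is needed.

\begin{corollary}\label{corC}
Let $n\ge 3$. The set of values of $\mu$ on non-extremal singular energy solutions, over all $\Omega\subset\mathbf R^n$, all $f$ as in \eqref{hyp} and all $\lambda>0$, is $\{-\infty\}$ if $3\le n\le9$ and $[-\infty,0)$ if $n\ge10$.
\end{corollary}

So the assertion behind the question holds for all $\Omega$ and $f$ exactly when $n\le9$. Section~\ref{sec:model} recalls Hardy's inequality and examines the model singularity $-2\log|x|$, which shows both why $n=10$ is the threshold and how a counterexample must look. Section~\ref{sec:A} proves Theorem~\ref{thmA}. Section~\ref{sec:idea} shows the mechanism of Theorem~\ref{thmB} in a smooth situation, Sections~\ref{sec:approx}--\ref{sec:decay} prove it in general, and Section~\ref{sec:C} contains the proof of Corollary~\ref{corC}.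

\section{Hardy's inequality and the model singularity}\label{sec:model}

Throughout, $H=\frac{(n-2)^2}4$.

\begin{lemma}\label{hardy}
Let $n\ge3$.
\begin{enumerate}
\item[(i)] $H\int_\Omega\frac{\varphi^2}{|x|^2}\le\int_\Omega|\nabla\varphi|^2$ for all $\varphi\in H^1_0(\Omega)$.
\item[(ii)] For every $A>H$ and $r>0$ there is $\varphi\in C_c^\infty(B_r\setminus\{0\})$ with $\int|\nabla\varphi|^2<A\int\frac{\varphi^2}{|x|^2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $a=\frac{n-2}2$ and $\varphi=|x|^{-a}\psi$ with $\psi\in C^\infty_c(\mathbf R^n\setminus\{0\})$. Expanding the square,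
\[
|\nabla\varphi|^2=|x|^{2-n}|\nabla\psi|^2+a^2\frac{\varphi^2}{|x|^2}-a\,|x|^{-n}x\cdot\nabla(\psi^2),
\]
and the last term integrates to $0$ because $\operatorname{div}(|x|^{-n}x)=0$ away from $0$. Hence
\[
\int|\nabla\varphi|^2=H\int\frac{\varphi^2}{|x|^2}+\int|x|^{2-n}|\nabla\psi|^2 .
\]
This gives (i) for $\varphi\in C_c^\infty(\Omega\setminus\{0\})$. Such functions are dense in $H_0^1(\Omega)$: multiply $\varphi\in C_c^\infty(\Omega)$ by a smooth cutoff vanishing in $B_{1/j}$ and equal to $1$ outside $B_{2/j}$; the gradient of the cutoff contributes $O(j^2j^{-n})=o(1)$ to the energy, as $n\ge3$. Fatou's lemma gives (i) in general. For (ii) take $\psi(x)=g(-\log|x|)$, where $g\not\equiv0$ is smooth with compact support in the interval $(\log\frac1r,\infty)$. In polar coordinates, with the same dimensional factor, $\int|x|^{2-n}|\nabla\psi|^2$ and $\int\varphi^2|x|^{-2}$ become $\int g'^2$ and $\int g^2$. Stretching $g$ makes $\int g'^2<(A-H)\int g^2$.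
\end{proof}

\begin{example}\label{model}
Let $n\ge3$ and $U=-2\log|x|$ on $B_1$. Then $U\in H^1_0(B_1)$ and
\[
-\Delta U=2(n-2)|x|^{-2}=2(n-2)e^{U},
\]
so the linearized potential is $2(n-2)|x|^{-2}$. We have
\[
2(n-2)\le H=\frac{(n-2)^2}4\iff n\ge10 .
\]
For $n\ge10$, Lemma~\ref{hardy}(i) gives $\mu(U)\ge0$: the singularity is stable. For $3\le n\le9$, Lemma~\ref{hardy}(ii) gives a negative direction $\varphi$, and the rescaled functions $\varphi(x/t)$ show $\mu(U)=-\infty$.
\end{example}

The example separates two issues. Whether $\mu$ is \emph{finite} is decided at the singularity: a potential equal to $2(n-2)|x|^{-2}$ near $0$ and bounded elsewhere has $\mu>-\infty$ if $n\ge10$, whatever happens elsewhere. The \emph{sign} of $\mu$ is a global matter. For $n\ge10$ it thus suffices to continue the singularity $U$ to a solution on a larger ball which, as a whole, is unstable. For $n\le9$ one must show that no singularity whatsoever, for any $f$, is stable up to a bounded error.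

\section{The counterexample in dimension \texorpdfstring{$n\ge10$}{n>=10}}\label{sec:A}

To produce instability we use a nonlinearity vanishing at $0$. If $f_0$ is convex with $f_0(0)=0$, then $f_0(s)\le sf_0'(s)$, and a positive solution of $-\Delta w=f_0(w)$ with zero boundary values satisfies, tested with itself,
\[
\int|\nabla w|^2-\int f_0'(w)w^2=\int\bigl(f_0(w)-wf_0'(w)\bigr)w\le0,
\]
with strict inequality unless $f_0$ is linear on the range of $w$. Such an $f_0$ violates $f(0)>0$, but strict negativity survives the small shift $f(s)=f_0(s+\varepsilon)$, $u=w-\varepsilon$.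

\begin{proposition}\label{constr}
Let $n\ge10$ and $c=2(n-2)$. Let $f_0\in C^1([0,\infty))$ be convex with $f_0(0)=0$ and $m:=f_0'(0)>0$, and suppose that $f_0(s)=ce^{s-s_0}$ for $s\ge s_1$, where $s_0\in\mathbf R$ and $s_1>0$. Put $r_0=e^{(s_0-s_1)/2}$. Then for all small $\varepsilon>0$ the function $f(s)=f_0(s+\varepsilon)$ satisfies \eqref{hyp}, and on a suitable ball $(E_1)$ has a singular energy solution $u$ with $-c\,r_0^{-2}\le\mu(u)<0$.
\end{proposition}

\begin{proof}
\emph{The radial solution $w$.} For $0<r\le r_0$ let $w(r)=s_0-2\log r$. Then $w\ge s_1$ and, as in Example~\ref{model}, $-\Delta w=cr^{-2}=ce^{w-s_0}=f_0(w)$. For $r\ge r_0$ continue $w$ by the ODE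
\[
w''+\frac{n-1}rw'+f_0(w)=0,\qquad w(r_0)=s_1,\quad w'(r_0)=-\frac2{r_0},
\]
as long as $w>0$. There $(r^{n-1}w')'=-r^{n-1}f_0(w)<0$, so $w'<0$ and $w\le s_1$. Since $w$ and $w'$ stay bounded on bounded intervals, the solution exists either up to a zero of $w$ or, with $w>0$, for all $r\ge r_0$. Since $w$ and $w'$ match at $r_0$ and $f_0(w)$ is continuous, $w$ is of class $C^2$ for $r>0$, with $-\Delta w=f_0(w)$.

\emph{It has a zero.} Suppose $w>0$ on $(r_0,\infty)$. The annulus $A=\{r_0<|x|<\rho\}$ contains a ball of radius $(\rho-r_0)/2$, so for large $\rho$ its first Dirichlet eigenvalue $\lambda_1$ is less than $m$. Let $\phi_1>0$ be the eigenfunction. By convexity $-\Delta w=f_0(w)\ge mw$, and Green's formula gives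
\[
0<(m-\lambda_1)\int_Aw\phi_1\le\int_A(w\,\Delta\phi_1-\phi_1\,\Delta w)=\int_{\partial A}w\,\partial_\nu\phi_1\le0,
\]
a contradiction. Let $R_*$ be the zero of $w$.

\emph{The solution.} For $0<\varepsilon<s_1$ let $R_\varepsilon\in(r_0,R_*)$ be the radius with $w(R_\varepsilon)=\varepsilon$, and put
\[
\Omega=B_{R_\varepsilon},\qquad f(s)=f_0(s+\varepsilon),\qquad u=w-\varepsilon .
\]
Then $f$ is $C^1$, increasing (as $f_0'\ge m>0$), convex and superlinear, and $f(0)=f_0(\varepsilon)\ge m\varepsilon>0$. Near $0$ we have $|\nabla u|=2/r$ and $f(u)=cr^{-2}$, so $u\in H^1_0(\Omega)$ and $f(u)\in L^1(\Omega)$; clearly $u\ge0$ and $u\notin L^\infty$. Integrating by parts on $\Omega\setminus B_\rho$ against $\zeta\in C^2(\overline\Omega)$ with $\zeta=0$ on $\partial\Omega$, the terms on $\partial B_\rho$ are $O\bigl(\rho^{n-1}(|u(\rho)|+|u'(\rho)|)\bigr)\to0$. So $u$ is a singular energy solution of $(E_1)$. In the same way, since $\rho^{n-1}|u(\rho)u'(\rho)|\to0$,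
\begin{equation}\label{selfA}
\int_\Omega|\nabla u|^2=\int_\Omega f(u)u .
\end{equation}

\emph{Lower bound.} We have $f'(u)=f_0'(w)$. For $r<r_0$ this is $cr^{-2}$; for $r\ge r_0$ it is at most $f_0'(s_1)=ce^{s_1-s_0}=cr_0^{-2}$. Since $c\le H$ --- the only place where $n\ge10$ is used --- Lemma~\ref{hardy}(i) gives, for $\varphi\in H^1_0(\Omega)$,
\[
\int f'(u)\varphi^2\le c\int\frac{\varphi^2}{|x|^2}+cr_0^{-2}\int\varphi^2\le\int|\nabla\varphi|^2+cr_0^{-2}\int\varphi^2 ,
\]
that is, $\mu(u)\ge-cr_0^{-2}$.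

\emph{Negativity.} By \eqref{selfA},
\[
\int_\Omega|\nabla u|^2-\int_\Omega f'(u)u^2=\int_{B_{R_\varepsilon}}\bigl(f_0(w)-f_0'(w)(w-\varepsilon)\bigr)(w-\varepsilon).
\]
Since $0\le w-\varepsilon\le w$ on $B_{R_\varepsilon}$, the integrand is bounded in absolute value by $(f_0(w)+wf_0'(w))w$, which is integrable on $B_{R_*}$ (near $0$ it is $O(r^{-2}\log^2r)$), and $R_\varepsilon\uparrow R_*$. So as $\varepsilon\to0$ the right side tends to $\int_{B_{R_*}}(f_0(w)-wf_0'(w))w$. Here $f_0(w)-wf_0'(w)\le0$ by convexity, and it equals $cr^{-2}(1-w)<0$ near $0$. The limit is negative, so $\mu(u)<0$ for all small $\varepsilon$.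
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmA}]
Apply Proposition~\ref{constr} with $f_0(s)=cs$ for $0\le s\le1$ and $f_0(s)=ce^{s-1}$ for $s\ge1$. This is $C^1$ and convex, $m=c$, $s_0=s_1=1$, $r_0=1$. So $-2(n-2)\le\mu(u)<0$, and $u$ is not extremal by \eqref{char}.
\end{proof}

\begin{remark}\label{smooth}
One can take $f\in C^\infty$, at the price of the bound $\mu\ge-ce^2$. By Proposition~\ref{constr} with $s_0=0$, $s_1=2$, $r_0=e^{-1}$, it is enough to find a convex $f_0\in C^\infty$ with $f_0(0)=0$, $f_0'(0)>0$ and $f_0(s)=ce^s$ for $s\ge2$. For $0<\sigma<1$ let $\chi$ be smooth and nondecreasing, $\chi=0$ for $s\le2-2\sigma$, $\chi=1$ for $s\ge2-\sigma$, and let $g=(1-\chi)m+\chi ce^s$ with a constant $0<m\le ce^{2-2\sigma}$. Then $g>0$ and $g'=\chi'(ce^s-m)+\chi ce^s\ge0$. If $\sigma$ is small, $\int_0^2g$ is less than $ce^2$ for $m$ near $0$ and greater than $ce^2$ for $m=ce^{2-2\sigma}$ (where it is close to $2ce^2$). So $\int_0^2g=ce^2$ for some $m$, and $f_0(s)=\int_0^sg$ is as required.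
\end{remark}

\section{Why nine: the mechanism in the smooth interior case}\label{sec:idea}

We now turn to Theorem~\ref{thmB}. The main estimate is visible in the simplest setting. In this section, except in the algebra \eqref{Qgen}--\eqref{Q3}, let $n\ge3$, let $f\in C^1([0,\infty))$, and let $u\in C^3(\overline{B_1})$, $u\ge0$, solve $-\Delta u=f(u)$ in $B_1$ (with no boundary condition) and be stable: $\int f'(u)\varphi^2\le\int|\nabla\varphi|^2$ for $\varphi\in H^1_0(B_1)$. Put $F(s)=\int_0^sf$. The idea is to compare two integral relations, both produced by the dilation $x\cdot\nabla u$: an inequality from stability and an identity from the equation.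

\emph{Stability tested with the dilation.} The function $z=x\cdot\nabla u$ satisfies $-\Delta z=f'(u)z+2f(u)$, since $\Delta(x\cdot\nabla u)=x\cdot\nabla\Delta u+2\Delta u$. Let $\eta$ be Lipschitz and vanish on $\partial B_1$. Multiplying by $z\eta^2$ and using $\nabla z\cdot\nabla(z\eta^2)=|\nabla(z\eta)|^2-z^2|\nabla\eta|^2$,
\[
\int|\nabla(z\eta)|^2-\int z^2|\nabla\eta|^2=\int f'(u)z^2\eta^2+2\int f(u)z\eta^2 .
\]
Stability with $\varphi=z\eta$ leaves $-2\int f(u)z\eta^2\le\int z^2|\nabla\eta|^2$. As $f(u)z=x\cdot\nabla F(u)$,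
\begin{equation}\label{modelA}
2\int F(u)\operatorname{div}(x\eta^2)\le\int z^2|\nabla\eta|^2 .
\end{equation}

\emph{The dilation identity.} On the other hand, multiplying the equation by $Y\cdot\nabla u$ with $Y=x\eta^2$ and integrating by parts (the computation is written out in Lemma~\ref{P}) gives
\begin{equation}\label{modelP}
2\int F(u)\operatorname{div}Y=\int\bigl(|\nabla u|^2\operatorname{div}Y-2DY(\nabla u,\nabla u)\bigr),
\end{equation}
where $DY(\xi,\xi)=\sum\partial_iY_j\,\xi_i\xi_j$. Together the two relations eliminate the nonlinearity: the right side of \eqref{modelP} is at most the right side of \eqref{modelA}.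

\emph{The weight.} For the model $U=-2\log|x|$ we have $z=-2$, so $z\eta$ is a multiple of Hardy's critical function $|x|^{-(n-2)/2}$ if $\eta$ is. This suggests $\eta=|x|^{-(n-2)/2}$, truncated. We record the algebra in $\mathbf R^d$, $d\ge3$, for later use. Let $y\in\mathbf R^d$, $X=x-y$, $u_r=X\cdot\nabla u/|X|$, let $\eta=\eta(|X|)$ and $q(t)=\eta(t)^2$, $t=|X|$. For $Y=X\eta^2$ we have $DY=qI+q'X\otimes X/t$, hence $\operatorname{div}Y=dq+tq'$ and
\begin{equation}\label{Qgen}
Q:=|\nabla u|^2\operatorname{div}Y-2DY(\nabla u,\nabla u)=\bigl((d-2)q+tq'\bigr)|\nabla u|^2-2tq'u_r^2 .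
\end{equation}
For $0<s\le R/2$ take
\begin{equation}\label{eta}
\eta_{s,R}=\zeta\,\min\bigl(|X|^{-a},s^{-a}\bigr),\qquad a=\tfrac{d-2}2,
\end{equation}
with $\zeta=1$ for $|X|\le R/2$, $\zeta=0$ for $|X|\ge R$, linear in $|X|$ between. Write $P=(X\cdot\nabla u)^2|\nabla\eta|^2$ for the integrand on the right of \eqref{modelA}. Then
\begin{align}
|X|<s:&\quad Q=(d-2)s^{2-d}|\nabla u|^2, &&\operatorname{div}Y=d\,s^{2-d},&&P=0;\label{Q1}\\
s<|X|<\tfrac R2:&\quad Q=2(d-2)|X|^{2-d}u_r^2,&&\operatorname{div}Y=2|X|^{2-d},&&P=\tfrac{(d-2)^2}4|X|^{2-d}u_r^2;\label{Q2}\\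
\tfrac R2<|X|<R:&\quad |Q|\le CR^{2-d}|\nabla u|^2,&&|\operatorname{div}Y|\le CR^{2-d},&&P\le CR^{2-d}|\nabla u|^2.\label{Q3}
\end{align}
In \eqref{Q2} the weight makes the coefficient of $|\nabla u|^2$ vanish, so that only $u_r$ remains.

\emph{Conclusion.} With $d=n$, $y=0$, $R=1$ and $0<s\le\frac12$, the inequality $\int Q\le\int P$ becomes
\[
(n-2)s^{2-n}\int_{B_s}|\nabla u|^2+\frac{(n-2)(10-n)}4\int_{s<|x|<1/2}|x|^{2-n}u_r^2\le C\int_{B_1}|\nabla u|^2,
\]
because $2(n-2)-\frac{(n-2)^2}4=\frac{(n-2)(10-n)}4$. For $3\le n\le9$ the coefficient is positive. So $|x|^{2-n}u_r^2$ is integrable with a uniform bound, and on most dyadic scales the radial derivative must be small. A second use of stability (Lemma~\ref{radial}) shows that where $u_r$ and $F(u)$ are small, the whole energy is small. This yields decay of $r^{2-n}\int_{B_r}|\nabla u|^2$, hence H\"older continuity.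

To make this a proof of Theorem~\ref{thmB} we must deal with four things: $u$ is not smooth and $z$ need not be in $H^1$; stability holds only up to a term $K\int\varphi^2$; the estimate is needed up to the boundary, where $z\eta$ does not vanish; and for $n=2$ the coefficient $n-2$ is zero.

\section{Approximation from below}\label{sec:approx}

If $n=1$, then $H_0^1(\Omega)\subset C^{0,1/2}(\overline\Omega)$ and the first assertion of Theorem~\ref{thmB} holds. In Sections~\ref{sec:approx}--\ref{sec:decay} let $2\le n\le9$, let $\Omega$ and $f$ be as in Theorem~\ref{thmB}, and let $u$ be an energy solution with $\mu=\mu(u)>-\infty$. Replacing $f$ by $\lambda f$, which does not change $\mu$, we take $\lambda=1$. Fix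
\[
K>\max(0,-\mu),\qquad F(s)=\int_0^sf .
\]
By definition of $\mu$,
\begin{equation}\label{stab}
\int f'(u)\varphi^2\le\int|\nabla\varphi|^2-\mu\int\varphi^2\le\int|\nabla\varphi|^2+K\int\varphi^2,\qquad\varphi\in H^1_0(\Omega).
\end{equation}
Convexity gives $f(s)^2-f(0)^2=2\int_0^sff'\le2f'(s)F(s)$, so
\begin{equation}\label{fF}
f(s)\le f(0)+\sqrt{2f'(s)F(s)} .
\end{equation}

\begin{lemma}\label{BB}
Let $T\in H^{-1}(\Omega)$ coincide as a distribution with some $h\in L^1_{loc}(\Omega)$, $h\ge0$. Then $h\varphi\in L^1(\Omega)$ and $\langle T,\varphi\rangle=\int h\varphi$ for all $\varphi\in H_0^1(\Omega)$.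
\end{lemma}

\begin{proof}
We may take $\varphi\ge0$. Let $C_c^\infty(\Omega)\ni\varphi_j\to\varphi$ in $H^1$ and $\psi_j=\min(\varphi,\varphi_j^+)$. Then $\psi_j\to\varphi$ in $H^1$ and, along a subsequence, a.e. Each $\psi_j$ is bounded with compact support; its mollifications are bounded uniformly, supported in a fixed compact set, and converge in $H^1$ and (for a sequence) a.e., so $\langle T,\psi_j\rangle=\int h\psi_j$. By Fatou, $\int h\varphi\le\langle T,\varphi\rangle<\infty$. Since $0\le\psi_j\le\varphi$, dominated convergence gives the identity.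
\end{proof}

Since $f(u)\delta\in L^1$, the distribution $-\Delta u\in H^{-1}(\Omega)$ coincides with $f(u)\in L^1_{loc}$. Hence
\begin{equation}\label{weak}
\int\nabla u\cdot\nabla\varphi=\int f(u)\varphi,\qquad\varphi\in H_0^1(\Omega).
\end{equation}
With $\varphi=u$ we get $f(u)u\in L^1$, then $f(u)\le f(1)+f(u)u\in L^1$ and $0\le F(u)\le uf(u)\in L^1(\Omega)$.

We now approximate $u$ by regular functions that are at least as stable as $u$. Approximants below $u$ are natural, since $f'$ is nondecreasing. We run a monotone iteration with truncated nonlinearities, and keep part of $u$ itself, in the term $K\min(u,k)$, as a source that pulls the iteration up to $u$. That the limit is $u$ is a uniqueness statement, and it is here that the strict inequality $K>-\mu$ enters.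

For $k\in\mathbf N$ let $f_k=f$ on $[0,k]$ and $f_k(s)=f(k)+f'(k)(s-k)$ for $s\ge k$. By convexity $f_k$ is convex, nondecreasing and Lipschitz, $0\le f_k\le f_{k+1}\le f$, and $f_k'(s)=f'(\min(s,k))\le f'(s)$. Put $F_k(s)=\int_0^sf_k\le F(s)$.

\begin{proposition}\label{app}
There are $u_k\in H_0^1(\Omega)\cap\bigcap_{p<\infty}W^{2,p}(\Omega)$ with $0\le u_k\le u_{k+1}\le u$ and
\begin{equation}\label{eqk}
-\Delta u_k=f_k(u_k)+g_k,\qquad g_k=K(\min(u,k)-u_k)\in H_0^1(\Omega),
\end{equation}
such that $u_k\to u$ and $g_k\to0$ in $H^1(\Omega)$, $F_k(u_k)\le F(u)$, $F_k(u_k)\to F(u)$ a.e., and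
\begin{equation}\label{stabk}
\int f_k'(u_k)\varphi^2\le\int|\nabla\varphi|^2+K\int\varphi^2,\qquad\varphi\in H_0^1(\Omega).
\end{equation}
\end{proposition}

\begin{proof}
\emph{Construction.} Let $v^0=0$ and let $v^{j+1}\in H_0^1(\Omega)$ solve
\[
-\Delta v^{j+1}+Kv^{j+1}=f_k(v^j)+K\min(u,k).
\]
We claim $0\le v^j\le v^{j+1}\le u$. The first two inequalities follow by induction from the weak maximum principle for $-\Delta+K$, since $f_k$ is nonnegative and nondecreasing. If $v^j\le u$, then $(-\Delta+K)(u-v^{j+1})$ coincides with $h=f(u)-f_k(v^j)+K(u-\min(u,k))\ge0$; by Lemma~\ref{BB} we may test with $\varphi=(u-v^{j+1})_-$ and get $-\int|\nabla\varphi|^2-K\int\varphi^2=\int h\varphi\ge0$, so $\varphi=0$. The right side is nondecreasing in $k$ too, hence so are the iterates. As $j\to\infty$, $v^j$ increases to some $u_k\le u$; the right sides are at most $f_k(u)+Ku\in L^2$ and converge in $L^2$, so $v^j\to u_k$ in $H_0^1$, and \eqref{eqk} holds. The right side of \eqref{eqk} is bounded by $C_k(1+u_k)$, so finitely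 many applications of the $L^p$ estimates give $u_k\in W^{2,p}$ for all $p<\infty$.

\emph{Convergence.} Testing \eqref{eqk} with $u_k$,
\begin{equation}\label{selfk}
\int|\nabla u_k|^2=\int\bigl(f_k(u_k)u_k+g_ku_k\bigr)\le\int\bigl(f(u)u+Ku^2\bigr).
\end{equation}
So $u_k\uparrow v$ a.e.\ and weakly in $H^1_0(\Omega)$, with $v\le u$. At points with $k>u(x)$ we have $f_k(u_k)=f(u_k)$, so $f_k(u_k)\to f(v)$ a.e., dominated by $f(u)\in L^1$. Hence $-\Delta v+Kv=f(v)+Ku$, and $w=u-v\ge0$ satisfies
\[
-\Delta w+Kw=f(u)-f(v)\in[0,f'(u)w]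
\]
by monotonicity and convexity. Lemma~\ref{BB} and \eqref{stab} give
\[
\int|\nabla w|^2+K\int w^2\le\int f'(u)w^2\le\int|\nabla w|^2-\mu\int w^2 ,
\]
and $K>-\mu$ forces $w=0$. So $v=u$. By dominated convergence in \eqref{selfk} (with $|g_k|\le Ku$, $g_k\to0$ a.e.), $\int|\nabla u_k|^2\to\int f(u)u=\int|\nabla u|^2$. Weak convergence and convergence of norms give $u_k\to u$ in $H^1$; since $\min(u,k)\to u$ in $H^1$, also $g_k\to0$ in $H^1$.

The statements on $F_k$ follow from $F_k\le F$, monotonicity of $F$, and $F_k(u_k)=F(u_k)$ for $k>u(x)$. Finally $f_k'(u_k)\le f'(u_k)\le f'(u)$, so \eqref{stab} implies \eqref{stabk}.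
\end{proof}

\subsection*{Two dimensions: adding a variable}
If $n\ge3$, put $\mathcal O=\Omega$ and $d=n$. If $n=2$, put $\mathcal O=\Omega\times\mathbf R$ and $d=3$, and regard $u,u_k,g_k$ as functions on $\mathcal O$ not depending on the last variable $x_3$. Thus $3\le d\le9$. All test functions from now on have compact support in $\mathbf R^d$. For them the equations for $u$ and $u_k$ and the inequalities \eqref{stab} (with $K$), \eqref{stabk} hold on $\mathcal O$: for $\varphi\in H_0^1(\mathcal O)$ with compact support, $\varphi(\cdot,x_3)\in H_0^1(\Omega)$ for a.e.\ $x_3$, and one integrates over $x_3$. In the equation for $u$ Fubini's theorem applies because, by \eqref{weak} tested with $|\varphi(\cdot,x_3)|$, $\int_\Omega f(u)|\varphi(\cdot,x_3)|\le\|\nabla u\|_{L^2(\Omega)}\|\nabla\varphi(\cdot,x_3)\|_{L^2(\Omega)}$, which is integrable in $x_3$. The convergences of Proposition~\ref{app} hold on bounded subsets of $\mathcal O$. Integrals without indication are over $\mathcal O$; an integral over a ball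 or an annulus is over its intersection with $\mathcal O$. We denote by $\nu$ the outward normal and extend $u$ by $0$ outside $\mathcal O$, so $u\in H^1_{loc}(\mathbf R^d)$.

\section{Two integral relations}\label{sec:rel}

We now prove \eqref{modelP} and \eqref{modelA} for $u$, up to the boundary, with the necessary correction terms. Since $u_k$ is $C^1$ up to the boundary and $u_k\ge0$, $u_{k+1}-u_k\ge0$ vanish on $\partial\mathcal O$, the functions $-\partial_\nu u_k\ge0$ are nondecreasing in $k$. Let
\[
\beta=\lim_{k\to\infty}(\partial_\nu u_k)^2\in[0,\infty]\quad\text{on }\partial\mathcal O .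
\]

\begin{lemma}\label{P}
We have $\beta\in L^1_{loc}(\partial\mathcal O)$, and for every compactly supported Lipschitz field $Y:\mathbf R^d\to\mathbf R^d$
\begin{equation}\label{Peq}
2\int F(u)\operatorname{div}Y=\int\bigl(|\nabla u|^2\operatorname{div}Y-2DY(\nabla u,\nabla u)\bigr)+\int_{\partial\mathcal O}(Y\cdot\nu)\,\beta .
\end{equation}
\end{lemma}

\begin{proof}
For $v=u_k$, which is locally in $W^{2,p}$ up to the boundary with $p>d$,
\[
\operatorname{div}\bigl(|\nabla v|^2Y-2(Y\cdot\nabla v)\nabla v\bigr)=|\nabla v|^2\operatorname{div}Y-2DY(\nabla v,\nabla v)-2(Y\cdot\nabla v)\Delta v ,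
\]
the two terms $2D^2v(Y,\nabla v)$ canceling. On $\partial\mathcal O$, $\nabla v=(\partial_\nu v)\nu$, so the flux of the field is $-(Y\cdot\nu)(\partial_\nu v)^2$, and
\[
2\int(Y\cdot\nabla v)\Delta v=\int\bigl(|\nabla v|^2\operatorname{div}Y-2DY(\nabla v,\nabla v)\bigr)+\int_{\partial\mathcal O}(Y\cdot\nu)(\partial_\nu v)^2 .
\]
By \eqref{eqk} and $F_k(0)=0$ the left side is
\[
-2\int Y\cdot\nabla F_k(v)-2\int g_kY\cdot\nabla v=2\int F_k(u_k)\operatorname{div}Y+o(1)\longrightarrow2\int F(u)\operatorname{div}Y ,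
\]
because $g_k\to0$ in $L^2_{loc}$ and $F_k(u_k)\to F(u)$ a.e., dominated by $F(u)\in L^1_{loc}$. The volume terms on the right converge since $\nabla u_k\to\nabla u$ in $L^2_{loc}$. It remains to treat the boundary term. First take $Y=\mathcal N\chi^2$, where $\mathcal N$ is a bounded Lipschitz $C^1$ field equal to $\nu$ on $\partial\mathcal O$ and $\chi$ is a Lipschitz cutoff. Then the boundary term $\int\chi^2(\partial_\nu u_k)^2$ converges monotonically to $\int\chi^2\beta$, which is therefore finite. So $\beta\in L^1_{loc}$. For general $Y$ the boundary term converges by domination by $|Y|\beta$.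
\end{proof}

In \eqref{modelA} the test function $z\eta$ must vanish on $\partial\mathcal O$. In general it does not; but if the center $y$ is such that $X\cdot\nu\le0$ on the relevant part of $\partial\mathcal O$, then $z\ge0$ there, and the \emph{negative part} of $z$ can be used. Because $f\ge0$, this is the part that matters.

\begin{lemma}\label{A}
Let $y\in\mathbf R^d$, $X=x-y$, and let $\eta\ge0$ be Lipschitz with compact support such that $X\cdot\nu\le0$ on $\partial\mathcal O\cap\{\eta>0\}$. Then
\begin{equation}\label{Aeq}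
2\int F(u)\operatorname{div}(X\eta^2)\le\int(X\cdot\nabla u)^2\bigl(|\nabla\eta|^2+K\eta^2\bigr).
\end{equation}
\end{lemma}

\begin{proof}
Let $v=u_k$, $g=g_k$, $z=X\cdot\nabla v$. Locally up to the boundary, $z$ is in $W^{1,p}$ for all $p<\infty$, hence in $H^1$ and continuous. From $\Delta(X\cdot\nabla v)=X\cdot\nabla\Delta v+2\Delta v$, \eqref{eqk}, and the chain rule for the Lipschitz function $f_k$ (whose kinks form a countable set, and $\nabla v=0$ a.e.\ on each level set of $v$),
\[
-\Delta z=f_k'(v)z+2f_k(v)+X\cdot\nabla g+2g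
\]
in the sense of distributions. The right side is in $L^2$ on bounded subsets of $\mathcal O$, so we may test with compactly supported functions in $H_0^1(\mathcal O)$. On $\partial\mathcal O\cap\{\eta>0\}$ we have $z=(X\cdot\nu)\,\partial_\nu v\ge0$. So with $z_-=\max(-z,0)$ the functions $z_-\eta$ and $z_-\eta^2$ are continuous $H^1$ functions vanishing on $\partial\mathcal O$, and lie in $H_0^1(\mathcal O)$. Testing with $z_-\eta^2$,
\[
-\int|\nabla(z_-\eta)|^2+\int z_-^2|\nabla\eta|^2=-\int f_k'(v)z_-^2\eta^2+2\int f_k(v)z_-\eta^2+\int(X\cdot\nabla g+2g)z_-\eta^2 .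
\]
The last integral is $o(1)$ as $k\to\infty$, since $g_k\to0$ in $H^1_{loc}$ and $z_-$ is bounded in $L^2$ on $\operatorname{supp}\eta$. By \eqref{stabk} with $\varphi=z_-\eta$,
\[
2\int f_k(v)z_-\eta^2\le\int z_-^2\bigl(|\nabla\eta|^2+K\eta^2\bigr)+o(1).
\]
Finally, $F_k(v)=0$ on $\partial\mathcal O$ and $f_k\ge0$ give
\[
\int F_k(v)\operatorname{div}(X\eta^2)=-\int f_k(v)z\eta^2\le\int f_k(v)z_-\eta^2 .
\]
Use $z_-^2\le z^2$ and let $k\to\infty$.
\end{proof}

\section{Energy estimates}\label{sec:est}

For $y\in\mathbf R^d$ and $r>0$ let $X=x-y$, $u_r=X\cdot\nabla u/|X|$,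
\[
E(y,r)=r^{2-d}\int_{B_r(y)}\bigl(|\nabla u|^2+F(u)\bigr),\qquad e(y,r)=r^{2-d}\int_{B_r(y)}\bigl(u_r^2+F(u)\bigr),
\]
and $R_0=\min(1,(2K)^{-1/2})$, so that $KR^2\le\frac12$ for $R\le R_0$. The letters $C,C_0,C_1,\dots$ denote constants which may depend on $\Omega,f,u,K$ but not on $y,r,R,s$, nor on the integer $N$ below; $C_N$ may also depend on $N$.

\begin{proposition}\label{M}
Let $0<R\le R_0$, $0<s\le R/2$, and $X\cdot\nu\le0$ on $\partial\mathcal O\cap B_R(y)$. With $\eta=\eta_{s,R}$ from \eqref{eta} and $b=\int_{\partial\mathcal O}|X\cdot\nu|\,\eta^2\beta$,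
\[
E(y,s)+\int_{s<|X|<R/2}\bigl(u_r^2+F(u)\bigr)|X|^{2-d}\le C_0\bigl(E(y,R)+b\bigr).
\]
\end{proposition}

\begin{proof}
Let $Y=X\eta^2$, and let $Q$ be as in \eqref{Qgen}. Since $Y\cdot\nu=-|X\cdot\nu|\eta^2$ on $\partial\mathcal O$, Lemmas~\ref{P} and \ref{A} give
\[
\int Q=2\int F(u)\operatorname{div}Y+b\le\int(X\cdot\nabla u)^2\bigl(|\nabla\eta|^2+K\eta^2\bigr)+b .
\]
Put $I=\int_{s<|X|<R/2}|X|^{2-d}u_r^2$. The term with $K$ is at most $KR^2\int\eta^2u_r^2$, and the regions $|X|<s$, $s<|X|<R/2$, $R/2<|X|<R$ contribute to $\int\eta^2u_r^2$ at most $s^{2-d}\int_{B_s(y)}|\nabla u|^2$, $I$ and $C\,E(y,R)$, respectively. Inserting \eqref{Q1}--\eqref{Q3},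
\[
(d-2-KR^2)\,s^{2-d}\int_{B_s(y)}|\nabla u|^2+\Bigl(\frac{(d-2)(10-d)}4-KR^2\Bigr)I\le C\,E(y,R)+b .
\]
For $3\le d\le9$ we have $\frac{(d-2)(10-d)}4\ge\frac74$, and $KR^2\le\frac12$; this is the place where the dimension is used. So $s^{2-d}\int_{B_s(y)}|\nabla u|^2+I\le C(E(y,R)+b)$. The right side of \eqref{Aeq} is therefore also at most $C(E(y,R)+b)$, while its left side is
\[
2d\,s^{2-d}\int_{B_s(y)}F(u)+4\int_{s<|X|<R/2}F(u)|X|^{2-d}+O(E(y,R)).
\]
Since $F\ge0$, this bounds the terms with $F$.
\end{proof}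

The weighted integral controls only the radial derivative and $F$. To recover the full gradient we test the equation with $(u-\bar u)\eta^2$ for a constant $\bar u$ and a radial cutoff $\eta$: the gradient of $\eta$ sees only $u_r$, and by \eqref{fF} the nonlinear term splits into $F$, which is controlled, and $f'(u)$, which stability controls.

\begin{lemma}\label{radial}
Let $0<r\le R_0$. If either $B_r(y)\subset\mathcal O$, or $|B_r(y)\setminus\mathcal O|\ge4^{-d}|B_r|$, then
\[
E(y,r/2)\le C\Bigl[E(y,r)^{1/2}\bigl(e(y,r)^{1/2}+r^2\bigr)+e(y,r)\Bigr].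
\]
\end{lemma}

\begin{proof}
Let $\bar u$ be the mean of $u$ over $B_r(y)$ in the first case, and $\bar u=0$ in the second, where the extended function $u$ vanishes on a fixed fraction of the ball. In both cases Poincar\'e's inequality gives $\int_{B_r(y)}(u-\bar u)^2\le Cr^2\int_{B_r(y)}|\nabla u|^2$. Let $\eta=\eta(|X|)$ be $1$ on $B_{r/2}(y)$, $0$ outside $B_r(y)$, linear between. Then $(u-\bar u)\eta$ and $(u-\bar u)\eta^2$ are in $H^1_0(\mathcal O)$. From the equation,
\[
\int|\nabla u|^2\eta^2=\int f(u)(u-\bar u)\eta^2-2\int(u-\bar u)\eta\,\nabla u\cdot\nabla\eta .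
\]
Write $\|\cdot\|$ for the norm of $L^2(B_r(y)\cap\mathcal O)$. As $|\nabla u\cdot\nabla\eta|\le\frac2r|u_r|$, the last term is at most $\frac4r\|u-\bar u\|\,\|u_r\|\le C\|\nabla u\|\,\|u_r\|$. By \eqref{fF} and Cauchy--Schwarz,
\[
\int f(u)|u-\bar u|\eta^2\le f(0)\int_{B_r(y)}|u-\bar u|+\Bigl(2\int_{B_r(y)}F(u)\Bigr)^{1/2}\Bigl(\int f'(u)(u-\bar u)^2\eta^2\Bigr)^{1/2}.
\]
Here $\int_{B_r(y)}|u-\bar u|\le Cr^{d/2}\|u-\bar u\|\le Cr^{1+d/2}\|\nabla u\|$, and by \eqref{stab} with $\varphi=(u-\bar u)\eta$ and $Kr^2\le\frac12$,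
\[
\int f'(u)(u-\bar u)^2\eta^2\le\int\bigl(|\nabla((u-\bar u)\eta)|^2+K(u-\bar u)^2\eta^2\bigr)\le C\|\nabla u\|^2 .
\]
Multiply by $r^{2-d}$, noting that $r^{2-d}r^{1+d/2}\|\nabla u\|\le r^2E(y,r)^{1/2}$. The contribution of $F$ to $E(y,r/2)$ is at most $Ce(y,r)$.
\end{proof}

Now a pigeonhole argument: the integral in Proposition~\ref{M} is a sum over dyadic annuli, so among $N$ scales there is one at which $e$ is at most a constant times $1/N$. Lemma~\ref{radial} makes the full energy small just below that scale, and Proposition~\ref{M} carries the smallness down to a scale that no longer depends on which one was good.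

\begin{proposition}\label{pigeon}
Let $N\ge1$, $0<R\le R_0$, $r_j=2^{-j}R$. Suppose that $X\cdot\nu\le0$ on $\partial\mathcal O\cap B_R(y)$ and that for $1\le j\le N$ the ball $B_{r_j}(y)$ satisfies one of the hypotheses of Lemma~\ref{radial}. Put
\[
\bar b=r_{N+3}^{2-d}\int_{\partial\mathcal O\cap B_R(y)}|X\cdot\nu|\,\beta,\qquad\bar E=E(y,R)+\bar b .
\]
Then
\begin{equation}\label{pig}
E(y,2^{-N-3}R)\le C\bigl[N^{-1/2}\bar E+R^2\bar E^{1/2}+\bar b\bigr].
\end{equation}
\end{proposition}

\begin{proof}
Since $\eta_{s,R'}^2\le s^{2-d}$ and $\eta_{s,R'}=0$ outside $B_{R'}(y)$, the quantity $b$ in Proposition~\ref{M} is at most $\bar b$ whenever the inner radius is at least $r_{N+3}$ and the outer radius is at most $R$.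

Let $\alpha_i=\int_{r_{i+1}<|X|<r_i}(u_r^2+F(u))|X|^{2-d}$. Proposition~\ref{M} with inner radius $r_{N+1}$ and outer radius $R$ gives $E(y,r_{N+1})+\sum_{i=1}^N\alpha_i\le C_0\bar E$. Splitting $B_{r_j}(y)$ into $B_{r_{N+1}}(y)$ and annuli, and using $1\le r_i^{d-2}|X|^{2-d}$ for $|X|\le r_i$,
\[
e(y,r_j)\le2^{-(N+1-j)(d-2)}E(y,r_{N+1})+\sum_{i=j}^N2^{-(i-j)(d-2)}\alpha_i,\qquad1\le j\le N .
\]
Summing the geometric series in $j$, $\sum_{j=1}^Ne(y,r_j)\le2C_0\bar E$, so $e(y,r_j)\le2C_0\bar E/N$ for some $j$. Proposition~\ref{M} with inner radius $r_j$ and outer radius $R$ gives $E(y,r_j)\le C_0\bar E$. For this $j$, Lemma~\ref{radial} yields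
\[
E(y,r_{j+1})\le C\bigl[N^{-1/2}\bar E+R^2\bar E^{1/2}\bigr].
\]
Since $r_{N+3}\le\frac12r_{j+1}$, Proposition~\ref{M} with outer radius $r_{j+1}$ and inner radius $r_{N+3}$ gives \eqref{pig}.
\end{proof}

\section{Decay and H\"older continuity}\label{sec:decay}

In the interior there is no boundary term. At a boundary point $z$ the sign condition $X\cdot\nu\le0$ may fail for the center $y=z$, but only by $O(R^2)$, because $\partial\mathcal O$ is smooth. We therefore move the center outward by a multiple of $R^2$. This makes $\bar b$ nonzero, but $|X\cdot\nu|=O(R^2)$ makes it smaller than the energy by a factor $R$.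

\begin{proposition}\label{decay}
There are $\tau\in(0,\frac1{16}]$, $R_1\in(0,R_0]$ and $C_2$ such that
\begin{equation}\label{dec}
E(p,\tau R)\le\tfrac12E(p,R)+C_2R^4
\end{equation}
whenever $0<R\le R_1$ and either $B_R(p)\subset\mathcal O$ or $p\in\partial\mathcal O$.
\end{proposition}

\begin{proof}
We show that for all $N\ge1$ the inequality
\begin{equation}\label{decN}
E(p,2^{-N-6}R)\le C_1N^{-1/2}E(p,R)+C_NR^4
\end{equation}
holds in both cases for all sufficiently small $R$ (depending on $N$ but not on $p$), with $C_1$ independent of $N$. Fixing $N$ with $C_1N^{-1/2}\le\frac12$ then gives \eqref{dec} with $\tau=2^{-N-6}$. We shall use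
\begin{equation}\label{amgm}
R^2E^{1/2}\le N^{-1/2}E+N^{1/2}R^4 .
\end{equation}

\emph{Interior.} Let $B_R(p)\subset\mathcal O$, $R\le R_0$. Proposition~\ref{pigeon} applies with $y=p$ and $\bar b=0$. Together with \eqref{amgm} it gives $E(p,2^{-N-3}R)\le CN^{-1/2}E(p,R)+C_NR^4$, and $E(p,2^{-N-6}R)\le2^{3(d-2)}E(p,2^{-N-3}R)$.

\emph{Boundary.} Since $\partial\Omega$ is smooth and compact, there are $\rho_0\in(0,1)$ and $C_\Omega>0$ such that for $x,z\in\partial\mathcal O$ with $|x-z|\le\rho_0$
\[
|(x-z)\cdot\nu(x)|\le C_\Omega|x-z|^2,\qquad\nu(x)\cdot\nu(z)\ge\tfrac12,\qquad B_{\rho_0}(z+\rho_0\nu(z))\cap\mathcal O=\emptyset .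
\]
(For $n=2$ these properties pass from $\Omega$ to $\Omega\times\mathbf R$.) Let $z\in\partial\mathcal O$, $\kappa=8C_\Omega$ and $y=z+\kappa R^2\nu(z)$, where $R\le R_0$, $2R\le\rho_0$ and $\kappa R\le2^{-N-5}$. In particular $|y-z|\le2^{-N-5}R$.

\emph{Sign condition.} If $x\in\partial\mathcal O\cap B_R(y)$, then $|x-z|\le2R$ and
\[
(x-y)\cdot\nu(x)\le4C_\Omega R^2-\tfrac12\kappa R^2=0,\qquad|(x-y)\cdot\nu(x)|\le12C_\Omega R^2 .
\]

\emph{Exterior volume.} Let $r=r_j$, $1\le j\le N$. Then $|y-z|\le r/8$. The ball of radius $r/4$ about $z+\frac r4\nu(z)$ is contained in $B_{\rho_0}(z+\rho_0\nu(z))$, hence lies outside $\mathcal O$. Its points have distance at most $\frac r8+\frac r2<r$ from $y$, so it lies in $B_r(y)$. Thus $|B_r(y)\setminus\mathcal O|\ge4^{-d}|B_r|$.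

So Proposition~\ref{pigeon} applies. To bound $\bar b$, use \eqref{Peq} with $Y=\mathcal N\chi^2$, where $\mathcal N$ is the field from the proof of Lemma~\ref{P}, $\chi=1$ on $B_R(y)$, $\operatorname{supp}\chi\subset\overline{B_{2R}(y)}$, $0\le\chi\le1$ and $|\nabla\chi|\le1/R$. Then $|DY|\le C/R$ and
\[
\int_{\partial\mathcal O\cap B_R(y)}\beta\le\frac CR\int_{B_{2R}(y)}(|\nabla u|^2+F(u))\le CR^{d-3}E(y,2R),
\]
\[
\bar b\le(2^{-N-3}R)^{2-d}\cdot12C_\Omega R^2\cdot CR^{d-3}E(y,2R)=C_NR\,E(y,2R).
\]
For $R$ small depending on $N$ we have $\bar b\le N^{-1/2}E(y,2R)$. As $E(y,R)\le2^{d-2}E(y,2R)$, also $\bar E\le CE(y,2R)$, and \eqref{pig} and \eqref{amgm} give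
\[
E(y,2^{-N-3}R)\le CN^{-1/2}E(y,2R)+C_NR^4 .
\]
Finally $B_{2^{-N-4}R}(z)\subset B_{2^{-N-3}R}(y)$ and $B_{2R}(y)\subset B_{4R}(z)$, so $E(z,2^{-N-4}R)\le CN^{-1/2}E(z,4R)+C_NR^4$. This is \eqref{decN} at $p=z$ with $4R$ in place of $R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmB}]
\emph{Iteration.} Put $G(R)=E(p,R)+4C_2R^4$. Since $4\tau^4\le1$, \eqref{dec} gives $G(\tau R)\le\frac12E(p,R)+2C_2R^4=\frac12G(R)$, so $G(\tau^jR)\le2^{-j}G(R)$; in the interior case the smaller balls stay in $\mathcal O$. Let $2\alpha=\log2/\log(1/\tau)<1$. Comparing $r\in[\tau^{j+1}R,\tau^jR]$ with $\tau^jR$,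
\begin{equation}\label{iter}
E(p,r)\le C\Bigl(\frac rR\Bigr)^{2\alpha}\bigl(E(p,R)+R^4\bigr),\qquad0<r\le R\le R_1,
\end{equation}
if $B_R(p)\subset\mathcal O$ or $p\in\partial\mathcal O$. Moreover $E(p,R)$ is bounded uniformly in $p$ for fixed $R$, since $|\nabla u|^2+F(u)\in L^1(\Omega)$.

\emph{Uniform decay.} We claim $E(y,r)\le Cr^{2\alpha}$ for all $y\in\mathbf R^d$ and $0<r\le R_1/2$.
\begin{itemize}
\item For $z\in\partial\mathcal O$, \eqref{iter} with $R=R_1$ gives $E(z,r)\le Cr^{2\alpha}$ even for $r\le R_1$.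
\item Let $y\in\mathcal O$ have distance $\delta\le R_1/2$ from $\partial\mathcal O$, with nearest point $z$. If $r\le\delta$, then by \eqref{iter} with $R=\delta$ and $B_\delta(y)\subset B_{2\delta}(z)$,
\[
E(y,r)\le C(r/\delta)^{2\alpha}\bigl(2^{d-2}E(z,2\delta)+\delta^4\bigr)\le Cr^{2\alpha}.
\]
If $\delta<r\le R_1/2$, then $B_r(y)\subset B_{2r}(z)$ and $E(y,r)\le2^{d-2}E(z,2r)\le Cr^{2\alpha}$.
\item If $y\in\mathcal O$ has distance greater than $R_1/2$ from $\partial\mathcal O$, use \eqref{iter} with $R=R_1/2$.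
\item Let $y\notin\mathcal O$. If $B_r(y)$ meets $\mathcal O$, then the segment from $y$ to a point of $B_r(y)\cap\mathcal O$ contains some $z\in\partial\mathcal O$; so $B_r(y)\subset B_{2r}(z)$ and $E(y,r)\le2^{d-2}E(z,2r)\le Cr^{2\alpha}$. If $B_r(y)$ does not meet $\mathcal O$, then $E(y,r)=0$.
\end{itemize}

\emph{H\"older continuity.} So the extended function $u\in H^1_{loc}(\mathbf R^d)$ satisfies $\int_{B_r(y)}|\nabla u|^2\le Cr^{d-2+2\alpha}$, hence $\int_{B_r(y)}|\nabla u|\le Cr^{d-1+\alpha}$ by Cauchy--Schwarz, for all $y$ and all $r\le R_1/2$. By Morrey's lemma \cite[Theorem~7.19]{GT}, $u$ is locally $C^{0,\alpha}$ on $\mathbf R^d$ with uniform constants. As it vanishes outside $\mathcal O$ and $\Omega$ is bounded, $u$ is bounded and $u\in C^{0,\alpha}(\overline\Omega)$.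

\emph{Converse.} If $u$ is a bounded energy solution of $(E_\lambda)$, then $\lambda f'(u)$ is bounded and $\mu(u)>-\infty$. The remaining assertions follow.
\end{proof}

For $d=10$ the coefficient $\frac{(d-2)(10-d)}4$ in Proposition~\ref{M} is zero; Theorem~\ref{thmA} shows that this is not an artifact of the method.

\section{The values of \texorpdfstring{$\mu$}{mu}}\label{sec:C}

\begin{proof}[Proof of Corollary~\ref{corC}]
By \eqref{char} a non-extremal singular energy solution has $\mu<0$, and by Theorem~\ref{thmB} it has $\mu=-\infty$ if $n\le9$. It remains to show that the values claimed occur.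

\emph{The value $-\infty$ occurs for each $n\ge3$.} Let $\Omega=B_1$, $f(s)=(1+s)^p$ with $p>\frac{n+2}{n-2}$, $k=\frac2{p-1}<\frac{n-2}2$, and
\[
u=|x|^{-k}-1,\qquad\lambda=k(n-2-k)>0 .
\]
Then $-\Delta u=\lambda|x|^{-k-2}=\lambda(1+u)^p$ for $x\ne0$, because $kp=k+2$. Since $2k+2<n$, $u\in H_0^1(B_1)$; also $f(u)=|x|^{-k-2}\in L^1$. Integrating by parts outside $B_\rho$, the terms on $\partial B_\rho$ are $O(\rho^{n-2-k})\to0$. So $u$ is a singular energy solution of $(E_\lambda)$. Its linearized potential is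
\[
\lambda f'(u)=\lambda p|x|^{-2}=(k+2)(n-2-k)|x|^{-2}.
\]
As $p\downarrow\frac{n+2}{n-2}$, $k\uparrow\frac{n-2}2$ and the constant tends to $\frac{(n-2)^2}4+(n-2)>H$. So for $p$ close to $\frac{n+2}{n-2}$, Lemma~\ref{hardy}(ii) gives $\varphi\in C_c^\infty(B_1)$ with negative quadratic form. Replacing $\varphi$ by $\varphi(x/t)$, $0<t<1$, multiplies the quotient by $t^{-2}$; letting $t\downarrow0$ we get $\mu(u)=-\infty$. In particular $u$ is not extremal.

\emph{Every $m\in(-\infty,0)$ occurs for $n\ge10$.} Take $\Omega,f,u$ from Theorem~\ref{thmA} and let $u_t(x)=u(x/t)$, $t>0$. This is a singular energy solution of $(E_{t^{-2}})$ on $t\Omega$ with the same $f$, and $\mu(u_t)=t^{-2}\mu(u)$. Since $\mu(u)\in(-\infty,0)$, this takes every value in $(-\infty,0)$ as $t$ varies, and since $\mu(u_t)<0$, $u_t$ is not extremal.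
\end{proof}

\begin{thebibliography}{9}

\bibitem{BV}
\emph{Blow-up solutions of some nonlinear elliptic problems},
\texttt{http://www.mat.ucm.es/serv/revista/vol10-2/vol10-2j\_p.pdf}.

\bibitem{GT}
Gilbarg--Trudinger, Theorem 7.19.

\end{thebibliography}

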